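# Higher weak 2-randomness and infinitely often maximal $\Pi^1_1$-complexity

## 1. Stages below $\omega_1^{CK}$ and $\Pi^1_1$-open sets

We work in Cantor space $2^{\mathbb N}$ with the uniform measure $\mu$. Strings are elements of $2^{<\omega}$, $|\sigma|$ is the length of $\sigma$, $X\upharpoonright_m$ is the prefix of $X$ of length $m$, and $[\sigma]$ is the set of sequences extending $\sigma$. For a set $B$ of strings, $[B]=\bigcup_{\sigma\in B}[\sigma]$. We write $2^m$ for the set of strings of length $m$.

The whole talk takes place in the level $L_{\omega_1^{CK}}$ of the constructible hierarchy, where $\omega_1^{CK}$ is the least non-computable ordinal. Ordinals $s<\omega_1^{CK}$ are called *stages*, and the letters $r,s,t,u$ denote stages or, as endpoints of intervals of stages, ordinals $\le\omega_1^{CK}$. A function is *$\omega_1^{CK}$-recursive* if its graph is $\Sigma_1$-definable over $L_{\omega_1^{CK}}$. We use the following standard facts (see, for instance, Sacks, *Higher Recursion Theory*).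

* **(F1)** (Spector–Gandy) A set of hereditarily finite objects is $\Pi^1_1$ if and only if it is $\Sigma_1$ over $L_{\omega_1^{CK}}$.
* **(F2)** $L_{\omega_1^{CK}}$ is admissible. So we may define functions by $\Sigma_1$-recursion along the stages, and every total $g:\omega\to\omega_1^{CK}$ that is $\Sigma_1$-definable with parameters satisfies $\sup_n g(n)<\omega_1^{CK}$.
* **(F3)** There is an $\omega_1^{CK}$-recursive injection $h:\omega_1^{CK}\to\omega$: let $h(\alpha)$ be the first coordinate of the $<_L$-least pair $(a,f)$ such that $f$ is an isomorphism from the $a$-th computable linear order onto $\alpha$.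

So a $\Pi^1_1$ set is a set that we can enumerate in $\omega_1^{CK}$ many stages. If $W$ is given by a $\Sigma_1$ formula $\varphi$, put $W_s=\{w:\exists t<s\ L_t\models\varphi(w)\}$. These approximations increase with $s$, have union $W$, and $s\mapsto W_s$ is an $\omega_1^{CK}$-recursive map into $L_{\omega_1^{CK}}$.

*Example.* Kleene's $\mathcal O$ is $\Pi^1_1$, so it has approximations $\mathcal O_s$. If $A\subseteq\mathcal O$ is hyperarithmetic, let $g(n)$ be the least $s$ with $n\in\mathcal O_s$ if $n\in A$, and $g(n)=0$ otherwise. By (F2), $g$ is bounded by some $t<\omega_1^{CK}$, so all of $A$ is enumerated by stage $t$. This is how (F2) is used below: a process that needs $\omega$ many events has seen all of them at some stage that still lies below $\omega_1^{CK}$.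

**Definition ($\Pi^1_1$-open).** A set $U\subseteq 2^{\mathbb N}$ is *$\Pi^1_1$-open* if $U=[W]$ for some $\Pi^1_1$ set $W$ of strings. A sequence $(U_n)$ is *uniformly $\Pi^1_1$-open* if $U_n=[W_n]$ with $\{(n,\sigma):\sigma\in W_n\}$ a $\Pi^1_1$ set. A closed set is *$\Sigma^1_1$-closed* if its complement is $\Pi^1_1$-open.

*Example.* $U=\bigcup_{a\in\mathcal O}[0^a1]$ is $\Pi^1_1$-open, of measure $\sum_{a\in\mathcal O}2^{-a-1}$. Its complement is $\Sigma^1_1$-closed.

One more fact lets us ask measure questions during a construction.

* **(F4)** Let $B\in L_{\omega_1^{CK}}$ be a set of strings. Then $\mu([B]\cap[\tau])>q$ if and only if some finite $B_0\subseteq B$ has $\mu([B_0]\cap[\tau])>q$, by continuity of $\mu$ from below. By compactness, $[\tau]\subseteq[B]$ if and only if $[\tau]\subseteq[B_0]$ for some finite $B_0\subseteq B$. The finite sets $B_0$ are hereditarily finite, so these comparisons, and all arithmetical combinations of them, are statements whose quantifiers are bounded by $B$ and the set of hereditarily finite objects. They are decided $\omega_1^{CK}$-recursively.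

## 2. Randomness tests, higher complexity, and the set $\mathcal A$

**Definition (randomness notions).** Let $X\in 2^{\mathbb N}$.

* $X$ is *$\Pi^1_1$-random* if $X$ belongs to no $\Pi^1_1$ set of measure $0$.
* $X$ is *$\Pi^1_1$-Martin-Löf random*, written $X\in\mathrm{MLR}$, if $X\notin\bigcap_nU_n$ for every uniformly $\Pi^1_1$-open $(U_n)$ with $\mu(U_n)\le2^{-n}$.
* $X$ is *higher weakly-2-random*, written $X\in\mathrm{W2R}$, if $X\notin\bigcap_nU_n$ for every uniformly $\Pi^1_1$-open $(U_n)$ with $\mu(\bigcap_nU_n)=0$.

If $\mu(U_n)\le2^{-n}$ for all $n$ then $\bigcap_nU_n$ is null, so $\mathrm{W2R}\subseteq\mathrm{MLR}$. An intersection of uniformly $\Pi^1_1$-open sets is a $\Pi^1_1$ set, so every $\Pi^1_1$-random sequence is in $\mathrm{W2R}$.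

*Examples.* If $X$ is hyperarithmetic then $U_n=[X\upharpoonright_n]$ is uniformly $\Pi^1_1$-open with $\mu(U_n)=2^{-n}$, so $X\notin\mathrm{MLR}$. For a less trivial test, identify $\mathcal O$ with its characteristic sequence and let $U_n=[\{\mathcal O_s\upharpoonright_n:s<\omega_1^{CK}\}]$. As $s$ grows, the bits of $\mathcal O_s\upharpoonright_n$ only change from $0$ to $1$, so there are at most $n+1$ strings here and $\mu(U_n)\le(n+1)2^{-n}$. Clearly $\mathcal O\in\bigcap_nU_n$, so $\mathcal O\notin\mathrm{W2R}$. Since $2n+3\le2^{n+2}$, we have $\mu(U_{2n+2})\le2^{-n}$, so in fact $\mathcal O\notin\mathrm{MLR}$.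

**Definition (higher plain complexity).** A *higher machine* is a partial function $M:2^{<\omega}\to2^{<\omega}$ with $\Pi^1_1$ graph, and $C_M(\sigma)=\min\{|\tau|:M(\tau)=\sigma\}$. Fix an optimal higher machine, one for which $C\le C_M+O(1)$ for every higher machine $M$, where $C$ is its complexity.

*Example.* The identity is a higher machine, so $C(\sigma)\le|\sigma|+O(1)$. We shall often count: there are fewer than $2^{j}$ strings of length $<j$, so for $c\le m$
$$\#\{\tau\in2^m:C(\tau)<m-c\}<2^{m-c}.\tag{1}$$

**Definition (the set $\mathcal A$).**
$$\mathcal A=\{X\in2^{\mathbb N}\mid\exists c\,\forall n\,\exists m\ge n\ C(X\upharpoonright_m)\ge m-c\}.$$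
Thus $X\in\mathcal A$ means that infinitely many prefixes of $X$ have maximal complexity, up to one constant, and $X\notin\mathcal A$ means exactly that $\lim_m(m-C(X\upharpoonright_m))=\infty$.

*Example.* Almost every $X$ is in $\mathcal A$. Indeed, for each $c$ the complement of $\mathcal A$ is contained in $\{X: C(X\upharpoonright_m)<m-c\text{ for almost all }m\}$, which by (1) and Fatou's lemma has measure at most $\liminf_m2^{-m}2^{m-c}=2^{-c}$.

## 3. How does $\mathcal A$ compare with $\mathrm{W2R}$?

It is known that $\mathcal A$ contains every $\Pi^1_1$-random sequence and that $\mathcal A\subseteq\mathrm{MLR}$. The class $\mathrm{W2R}$ also lies between the $\Pi^1_1$-randoms and $\mathrm{MLR}$. The question, taken from "Higher Randomness" (https://www.lacl.fr/~benoit.monin/ressources/papers/survey_higher_randomness.pdf), is this: *does every higher weakly-2-random sequence have infinitely many prefixes of maximal $\Pi^1_1$-complexity, that is, does $\mathcal A$ contain $\mathrm{W2R}$?* The answer is no, and the converse inclusion fails too.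

**Theorem 1.** Let $F$ be $\Sigma^1_1$-closed with $\mu(F)>0$ (for example $F=2^{\mathbb N}$). There is $X\in F$ with $X\le_T\mathcal O$ such that $X$ is higher weakly-2-random and $\lim_m(m-C(X\upharpoonright_m))=\infty$. In particular $X\in\mathrm{W2R}\setminus\mathcal A$.

**Theorem 2.** There is $X\in\mathcal A\setminus\mathrm{W2R}$.

**Proposition 3.** Let $X=\lim_{s<\omega_1^{CK}}X_s$ for an $\omega_1^{CK}$-recursive sequence $(X_s)$ such that for each $n$ the stages split into finitely many intervals on which $X_s\upharpoonright_n$ is constant. Then $X\notin\mathcal A\cup\mathrm{W2R}$. Some such $X$ is in $\mathrm{MLR}$.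

Here $X=\lim X_s$ means that for each $n$ the value $X_s\upharpoonright_n$ is eventually constant and equal to $X\upharpoonright_n$. With the inclusions just quoted, it follows that
$$\Pi^1_1\text{-random}\subsetneq\mathcal A\subsetneq\mathrm{MLR},\qquad \mathcal A\not\subseteq\mathrm{W2R},\quad\mathrm{W2R}\not\subseteq\mathcal A,\qquad \mathcal A\cup\mathrm{W2R}\subsetneq\mathrm{MLR}.$$
The first strict inclusion holds because the $X$ of Theorem 2 is not in $\mathrm{W2R}$, hence not $\Pi^1_1$-random. The second holds because the $X$ of Theorem 1 is in $\mathrm{W2R}\subseteq\mathrm{MLR}$. The last one is Proposition 3.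

## 4. Hyperarithmetic sequences, Kleene's $\mathcal O$, and a modulus that cannot be effective

**Two sequences by hand.** If $X$ is hyperarithmetic, the machine that sends the binary expansion of $m$ to $X\upharpoonright_m$ is a higher machine, so $C(X\upharpoonright_m)\le\log_2(m+1)+O(1)$ and $X\notin\mathcal A$.

For $\mathcal O$, recall that $s\mapsto\mathcal O_s\upharpoonright_m$ takes at most $m+1$ values. On input $0^{|b|}1bb'$, where $b$ and $b'$ are the binary expansions of $m$ and $j$, let a machine output the $j$-th distinct value of $s\mapsto\mathcal O_s\upharpoonright_m$ in order of first appearance, counting from $0$. The true prefix $\mathcal O\upharpoonright_m$ is one of these values, with $j\le m$, so $C(\mathcal O\upharpoonright_m)\le3\log_2(m+1)+O(1)$ and $\mathcal O\notin\mathcal A$. Both sequences fail to be in $\mathrm{MLR}$, so they do not answer the question. But the second computation contains a mechanism that we keep: *to compress $X\upharpoonright_m$, enumerate a small set of strings of length $m$ that contains it, and describe $X\upharpoonright_m$ by its position.*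

**An attempt to prove the answer yes.** Let $X\notin\mathcal A$. Then there is a function $f$ with
$$C(X\upharpoonright_m)<m-c\quad\text{for all }c\text{ and all }m\ge f(c),\qquad f(c)\ge c.$$
If $f$ can be chosen $\omega_1^{CK}$-recursive, then the sets $U_c=[\{\sigma\in2^{f(c)}:C(\sigma)<f(c)-c\}]$ are uniformly $\Pi^1_1$-open, $\mu(U_c)\le2^{-c}$ by (1), and $X\in\bigcap_cU_c$. So $X\notin\mathrm{MLR}$. The attempt stops exactly here: nothing makes the modulus $f$ effective, and without $f$ we only have a set of the form "for all $c$, for almost all $m$", which is not presented as an intersection of open sets. A counterexample must be compressible with a modulus that no $\omega_1^{CK}$-recursive function bounds.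

## 5. Limits with finitely many changes on each prefix

The next thing to try is to build a counterexample as a limit $X=\lim_sX_s$ and to compress it as we compressed $\mathcal O$. This section proves Proposition 3 and shows how far that takes us. Two lemmas from it return in the main proof.

**Lemma 4 (chains of intervals).** Let $(X_s)_{s<\omega_1^{CK}}$ be sequences. Let $I_0\supseteq I_1\supseteq\cdots$ be nonempty intervals of stages and let $\sigma_0\subseteq\sigma_1\subseteq\cdots$ be strings with $|\sigma_e|\to\infty$ and $X_s\in[\sigma_e]$ for all $s\in I_e$. Then $x=\bigcup_e\sigma_e$ is either some $X_s$ or $\lim_{s\to t}X_s$ for some limit ordinal $t\le\omega_1^{CK}$. Hence, for a given $(X_s)$, the set of all $x$ that arise in this way is countable.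

*Proof.* If some $s$ lies in $\bigcap_eI_e$, then $x=X_s$. Suppose $\bigcap_eI_e=\emptyset$. Let $t_e=\sup\{s+1:s\in I_e\}$, so $I_e=[\min I_e,t_e)$. The ordinals $t_e$ are nonincreasing in $e$, so they are eventually equal to some $t$, and $t\le t_e$ for all $e$. For every $e$ and all large $e'$ we have $\min I_e\le\min I_{e'}<t_{e'}=t$. So $s^*=\sup_e\min I_e\le t$. If $s^*<t$, then $\min I_e\le s^*<t\le t_e$ for all $e$, so $s^*\in\bigcap_eI_e$, a contradiction. Hence $s^*=t$, and $t$ is a limit because each $\min I_e<t$. For $s\in[\min I_e,t)$ we have $s\in I_e$, so $X_s\in[\sigma_e]$. Thus $x=\lim_{s\to t}X_s$.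

There are countably many $s<\omega_1^{CK}$ and countably many $t\le\omega_1^{CK}$, and each $t$ gives at most one limit. $\square$

**Lemma 5 (compression).** Let $D^{(i)}_m\subseteq2^m$ be uniformly $\Pi^1_1$ in $i,m$. There is a constant $d$ such that for all $i\le m$ with $|D^{(i)}_m|\le2^{m-i}$ and all $\tau\in D^{(i)}_m$,
$$C(\tau)\le m-i+2\log_2(i+1)+d.$$

*Proof.* Let $D^{(i)}_{m,s}$ be the approximations. Enumerate each $D^{(i)}_m$, every element once, ordered by the least $s$ with $\tau\in D^{(i)}_{m,s}$, and lexicographically among elements with the same least stage. Define $M$ on inputs $0^{|b|}1b\rho$, where $b$ is the binary expansion of $i$: let $m=|\rho|+i$, let $\rho$ be the $N$-th string of its length in lexicographic order, counting from $0$, and output the $N$-th element of $D^{(i)}_m$ in the enumeration, counting from $0$, if it exists. The input determines $b,\rho,i,m,N$, so $M$ is single-valued. For a given stage $s$ the set $D^{(i)}_{m,s}$ and its ordering can be computed, and $D^{(i)}_{m,s}$ is an initial segment of the enumeration. So "$M$ outputs $\tau$" is of the form "there is $s$ such that $\tau$ is the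 $N$-th element of $D^{(i)}_{m,s}$", which is $\Sigma_1$. By (F1) the graph is $\Pi^1_1$.

If $|D^{(i)}_m|\le2^{m-i}$, an element $\tau$ has position $N<2^{m-i}$, so some $\rho$ of length $m-i$ codes $N$. The input has length $2|b|+1+m-i$, and $|b|\le\log_2(i+1)+1$. Now use $C\le C_M+O(1)$. $\square$

**Proof of Proposition 3, first part.** Let $D_m=\{X_s\upharpoonright_m:s<\omega_1^{CK}\}$. These sets are uniformly $\Pi^1_1$, the sets $[D_m]$ decrease with $m$, and $\bigcap_m[D_m]$ is the closure of $\{X_s:s<\omega_1^{CK}\}$.

**Step 1: this closure is countable.** Let $x$ be in it. For each $m$ the set $\{s:X_s\upharpoonright_m=x\upharpoonright_m\}$ is nonempty and is a union of finitely many maximal intervals, because each piece of the given finite splitting lies inside one maximal interval of constancy. Each such interval for $m+1$ lies inside one for $m$. So these intervals form an infinite, finitely branching tree, and by König's lemma there are $I_0\supseteq I_1\supseteq\cdots$ with $X_s\upharpoonright_m=x\upharpoonright_m$ on $I_m$. Apply Lemma 4 with $\sigma_m=x\upharpoonright_m$.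

**Step 2: $X\notin\mathrm{W2R}$.** By Step 1, $\mu([D_m])\to0$. Since $X\in\bigcap_m[D_m]$, the test $([D_m])_m$ captures $X$.

**Step 3: $X\notin\mathcal A$.** For each $i$ we have $|D_m|\le2^{m-i}$ for all large $m$. By Lemma 5 with $D^{(i)}_m=D_m$, $C(X\upharpoonright_m)\le m-i+2\log_2(i+1)+d$ for all large $m$, with $d$ independent of $i$. So $m-C(X\upharpoonright_m)\to\infty$.

**Proof of Proposition 3, an example in $\mathrm{MLR}$.** The aim is to avoid one open set that contains all Martin-Löf tests' intersections. Let $(W^e)_e$ be a uniform list of all $\Pi^1_1$ subsets of $\omega\times2^{<\omega}$. For $e,n\in\omega$ let $B^{e,n}_s=\{\sigma:(n,\sigma)\in W^e_s\}$ and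
$$H^e_{n,s}=\bigcup\{[B^{e,n}_t]:t\le s,\ \mu([B^{e,n}_t])\le2^{-n}\}.$$
This is a union of an increasing chain of open sets of measure $\le2^{-n}$. Any clopen subset of it lies, by compactness, in one member of the chain, so $\mu(H^e_{n,s})\le2^{-n}$, and in the same way $\mu(\bigcup_sH^e_{n,s})\le2^{-n}$. Let $G_s=\bigcup_eH^e_{e+2,s}$ and $G=\bigcup_sG_s$. Then $\mu(G)\le\sum_e2^{-e-2}=\frac12$.

If $(U_n)$ is uniformly $\Pi^1_1$-open with $\mu(U_n)\le2^{-n}$ and index $e$ (that is, $U_n=[\{\sigma:(n,\sigma)\in W^e\}]$), then no $[B^{e,e+2}_t]$ is ever too large, so $U_{e+2}=\bigcup_sH^e_{e+2,s}\subseteq G$. Hence $2^{\mathbb N}\setminus G\subseteq\mathrm{MLR}$.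

Let $X_s$ be the lexicographically least element of the nonempty closed set $2^{\mathbb N}\setminus G_s$. Then $X_s\upharpoonright_n$ is the lexicographically least $\sigma\in2^n$ with $[\sigma]\not\subseteq G_s$, and by (F4) the sequence is $\omega_1^{CK}$-recursive. Since $G_s$ increases with $s$, $X_s\upharpoonright_n$ only moves to the right, so it is constant on each of finitely many intervals, and $X=\lim_sX_s$ exists. If $X\in G$, then $[X\upharpoonright_n]\subseteq G_s$ for some $n$ and all large $s$. But $X_s\in[X\upharpoonright_n]$ and $X_s\notin G_s$ for large $s$, a contradiction. So $X\in\mathrm{MLR}$. $\blacksquare$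

**Where this stops.** The cover that compresses $X$ is itself a null test that captures $X$. This is not an accident of the proof. *Suppose $D_m\subseteq2^m$ are uniformly $\Pi^1_1$ and $X\upharpoonright_m\in D_m$ for all $m\ge m_0$. If $X\in\mathrm{W2R}$, then $\inf_{m\ge m_0}\mu([D_m])>0$*, since otherwise $([D_m])_{m\ge m_0}$ is a uniformly $\Pi^1_1$-open sequence with null intersection containing $X$. So for Theorem 1:

* the approximation $X_s$ must change infinitely often on some prefix;
* one family $(D_m)$ of covers with measures tending to $0$ cannot work. We need many families $D^{(i)}$, where $D^{(i)}$ has measure eventually below $2^{-i}$, and $X$ is covered by $D^{(i)}$ for infinitely many $i$.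

## 6. Avoiding one null test: infinitely many changes happen only at a death

Let us see where infinitely many changes come from. Let $(W^e)_e$ be the uniform list of all $\Pi^1_1$ subsets of $\omega\times2^{<\omega}$ from Section 5, put $U^e_j=[\{\sigma:(j,\sigma)\in W^e\}]$ and
$$V^e_{k,s}=\bigcap_{j\le k}\ \bigcup_{(j,\sigma)\in W^e_s}[\sigma],\qquad V^e_k=\bigcup_sV^e_{k,s}=\bigcap_{j\le k}U^e_j .$$
The set $V^e_{k,s}$ is open, decreasing in $k$ and increasing in $s$. It is generated by the strings $\sigma$ such that for each $j\le k$ some $(j,\sigma')\in W^e_s$ has $\sigma'\subseteq\sigma$, so (F4) applies to it.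

**Definition (dead and alive).** The index $e$ is *dead at $s$* if $\inf_k\mu(V^e_{k,s})>0$, and *alive at $s$* otherwise. Since $V^e_{k,s}$ increases with $s$, death is permanent. Let $d_e$ be the first stage at which $e$ is dead, if there is one.

"Dead at $s$" is an arithmetical combination of measure comparisons, so by (F4) it is decidable. If $(U^e_j)_j$ is a real test, $\mu(\bigcap_jU^e_j)=0$, then $e$ is alive at every stage, because $\inf_k\mu(V^e_{k,s})=\mu(\bigcap_kV^e_{k,s})\le\mu(\bigcap_jU^e_j)=0$.

*How to avoid one real test.* Fix a string $\tau$ and $\eta>0$. To avoid $\bigcap_jU^e_j$ it suffices to avoid one $V^e_k$. At stage $s$ let $k_s$ be the least $k$ with $\mu(V^e_{k,s}\cap[\tau])\le\eta2^{-|\tau|}$ and stay out of $V^e_{k_s,s}$. The value $k_s$ is nondecreasing in $s$. Could it change infinitely often? If so, by (F2) there would be a stage $t<\omega_1^{CK}$ by which it has exceeded every $n$. Then $\mu(V^e_{n,t})>\eta2^{-|\tau|}$ for all $n$, and $e$ would be dead at $t$. So for a real test there are only finitely many changes.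

*The trouble.* We cannot tell in advance which indices will die, and a dying index can cause infinitely many changes.

*Example.* Only the approximations matter for what follows, so imagine an index $0$ with $W^0_s=\{(n,\varepsilon):n\in\omega,\ n<s\}$, where $\varepsilon$ is the empty string. Then $V^0_{k,s}=2^{\mathbb N}$ if $k<s$ and $V^0_{k,s}=\emptyset$ otherwise. For $\eta<1$ we get $k_s=s$ at every finite stage $s$, and at stage $\omega$ the index dies: $d_0=\omega$.

Each new value of $k_s$ gives a new set to avoid, and all decisions that depend on it have to be made again. So longer prefixes may change infinitely often, and the counting in Proposition 3 breaks down.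

What survives is this. While $k_s$ runs through infinitely many values *with the string $\tau$ fixed*, the supremum of the stages is exactly $d_e$, so $\tau$ is the value at which that string settles just below $d_e$. Hence *each index $e$ causes infinite branching over at most one string $\tau_e$.* The measure that gets out of control is at most $\sum_e2^{-|\tau_e|}$, and we can force $|\tau_e|$ to be large. "Large" must mean "longer than $i$" for the family $D^{(i)}$, for every $i$ that matters. We therefore give an index $i(E)$ to each possible history $E$ of the first few decisions, cover only from inside $E$, and require that strings chosen later inside $E$ be longer than $i(E)$ plus their level.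

## 7. Environments

This bookkeeping serves both theorems. In each construction we define, for all $s<\omega_1^{CK}$ and $e\ge0$, a finite object $p_e(s)$ which includes a string $\sigma_{e,s}$, with
$$\sigma_{-1}\subsetneq\sigma_{0,s}\subsetneq\sigma_{1,s}\subsetneq\cdots,\qquad\sigma_{-1}\text{ fixed},\qquad X_s=\bigcup_e\sigma_{e,s}\in2^{\mathbb N}.$$
Note that $|\sigma_{e,s}|>e$.

**Definition (environment).** An *environment of level $c\ge0$* is a maximal interval $E$ of stages on which $(p_j(s))_{j\le c}$ is constant, and $\sigma_E$ is the constant value of $\sigma_{c,s}$ on $E$. The only environment of level $-1$ is $\omega_1^{CK}$, with string $\sigma_{-1}$. The level is regarded as part of the environment, so the same interval may occur at several levels. A *child* of $E$ is an environment of the next level contained in $E$. An environment is *final* if it is cofinal in $\omega_1^{CK}$.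

Every stage lies in exactly one environment of each level, and the environments of level $c+1$ refine those of level $c$. Distinct environments of the same level are disjoint, so they have distinct minima.

*Example.* In the example of Section 6, suppose that $p_0(s)=(\sigma_{0,s},k_{0,s})$ with $\sigma_{0,s}=0$ for all $s$, $k_{0,s}=s$ for $s<\omega$, and $k_{0,s}=\infty$ for $s\ge\omega$ (after the death). The environments of level $0$ are $\{0\},\{1\},\{2\},\dots$ and $[\omega,\omega_1^{CK})$. All have string $0$, and only the last is final.

Let $a_c(s)$ be the minimum of the level $c$ environment containing $s$. So $a_{-1}(s)=0$, and for $c\ge0$, $a_c(s)$ is the least $r\le s$ such that $p_j(u)=p_j(s)$ for all $u\in[r,s]$ and $j\le c$. It is determined by the history before $s$ together with $p_0(s),\dots,p_c(s)$. The environments of level $e$ correspond to the stages $s$ with $a_e(s)=s$, and such an environment is contained in the environment $E$ of level $c\le e$ if and only if $a_c(s)=\min E$.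

*Effectivity.* In both constructions $p_e(s)$ is obtained, by an inner recursion on $e\in\omega$, from the history $\langle(p_j(r))_{j\in\omega}:r<s\rangle$, from $p_j(s)$ for $j<e$, from the function $h$, and from questions as in (F4) about approximations at stages $\le s$. So the constructions are $\Sigma_1$-recursions over $L_{\omega_1^{CK}}$, and $(e,s)\mapsto p_e(s)$ and $(e,s)\mapsto a_e(s)$ are $\omega_1^{CK}$-recursive.

**Lemma 6.** The set of $x$ for which there are $c$ and a chain $E_c\supseteq E_{c+1}\supseteq\cdots$ of environments, $E_e$ of level $e$, with $x\in[\sigma_{E_e}]$ for all $e\ge c$, is countable.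

*Proof.* For $s\in E_e$ we have $\sigma_{E_e}=\sigma_{e,s}\subseteq X_s$. The strings $\sigma_{E_e}$ increase with $e$ and $|\sigma_{E_e}|>e$ for $e\ge0$, so $x=\bigcup_e\sigma_{E_e}$ and Lemma 4 applies to the intervals $E_c,E_{c+1},\dots$. $\square$

## 8. The construction for Theorem 1

Let $K_0=2^{\mathbb N}\setminus F$, a $\Pi^1_1$-open set with approximations $K_{0,s}$. Since $\mu(F)>0$, the Lebesgue density theorem gives a string $\sigma_{-1}$ with $\mu(K_0\cap[\sigma_{-1}])\le\frac142^{-|\sigma_{-1}|}$. Fix it. For $e\ge0$ let
$$\eta_e=2^{-e-2},\qquad\delta_e=\tfrac34-2^{-e-1},\qquad\text{so}\quad\delta_0=\tfrac14,\quad\delta_{e+1}=\delta_e+\eta_e,\quad\delta_e<\tfrac34.\tag{2}$$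
Here $\eta_e$ is the relative measure that test $e$ may occupy, and $\delta_e$ bounds what has been given away before level $e$.

We put $p_e(s)=(\sigma_{e,s},k_{e,s})$ with $k_{e,s}\in\omega\cup\{\infty\}$, and $V^e_{\infty,s}=\emptyset$. An environment $E$ of level $c\ge0$ receives the *index* $i(E)=\langle c,h(\min E)\rangle$, where $\langle\cdot,\cdot\rangle$ is a computable bijective pairing. Distinct environments have distinct indices, since they differ in level or in minimum and $h$ is injective. The function $h$ is needed because a machine can be given a number but not a stage.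

**Stage $s$, level $e$.** Suppose $p_j(s)$ is defined for $j<e$, and let $E'$ be the environment of level $e-1$ containing $s$. The strings and minima of $E'$ and of all coarser environments containing $s$ are known at this point. Put
$$l(E')=1+\max\big(\{|\sigma_{E'}|\}\cup\{i(E)+e+1:E\supseteq E'\text{ of level in }\{0,\dots,e-1\}\}\big),\tag{3}$$
where for each level in $\{0,\dots,e-1\}$, $E$ is the environment of that level containing $E'$. So $l(E')$ depends only on $E'$. Let
$$K_{e,s}=K_{0,s}\cup\bigcup_{j<e}V^j_{k_{j,s},s}.$$

* $\sigma_{e,s}$ is the lexicographically least $\tau\supseteq\sigma_{E'}$ of length $l(E')$ with $\mu(K_{e,s}\cap[\tau])\le\delta_e2^{-|\tau|}$.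
* If $e$ is alive at $s$, then $k_{e,s}$ is the least $k$ with $\mu(V^e_{k,s}\cap[\sigma_{e,s}])\le\eta_e2^{-|\sigma_{e,s}|}$. If $e$ is dead at $s$, then $k_{e,s}=\infty$.

*Example.* Take $F=2^{\mathbb N}$ with $K_{0,s}=\emptyset$, $\sigma_{-1}=\varepsilon$, and index $0$ as in Section 6. The root has $l=1$, so $\sigma_{0,s}=0$ at every stage. Since $V^0_{k,s}$ is everything for $k<s$ and empty otherwise, $k_{0,s}=s$ for $s<\omega$, and $k_{0,s}=\infty$ afterwards. This is the picture of Section 7. At a finite stage $s$ the environment $\{s\}$ forces the level $1$ string to have length $l(\{s\})=1+\max(1,\langle0,h(s)\rangle+2)$.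

**Step 1: the construction does not get stuck.** First, $k_{e,s}$ exists, since for $e$ alive at $s$ we have $\mu(V^e_{k,s})\to0$ as $k\to\infty$. For $\sigma_{e,s}$ we check that
$$\mu(K_{e,s}\cap[\sigma_{E'}])\le\delta_e2^{-|\sigma_{E'}|}.$$
For $e=0$ this is the choice of $\sigma_{-1}$. For $e\ge1$ we have $\sigma_{E'}=\sigma_{e-1,s}$ and $K_{e,s}=K_{e-1,s}\cup V^{e-1}_{k_{e-1,s},s}$. The two parts have relative measure at most $\delta_{e-1}$ and $\eta_{e-1}$ in $[\sigma_{e-1,s}]$, by the choices at level $e-1$ (the second part is empty if $k_{e-1,s}=\infty$), and $\delta_{e-1}+\eta_{e-1}=\delta_e$. By averaging over the extensions of length $l(E')$, some $\tau$ qualifies. By (3), $|\sigma_{e,s}|=l(E')>|\sigma_{E'}|$. By Section 7 the construction is $\omega_1^{CK}$-recursive.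

**Step 2: monotonicity inside an environment.** Let $E'$ have level $e-1$. On $E'$ the values $k_{j,s}$ for $j<e$ are constant, so $K_{e,s}$ is increasing in $s\in E'$: a string that fails the condition continues to fail it. Hence $\sigma_{e,s}$ only moves lexicographically to the right among the strings of length $l(E')$. So it takes finitely many, pairwise incompatible, values on $E'$, and for each $\tau$ the set
$$J_\tau=\{s\in E':\sigma_{e,s}=\tau\}$$
is convex. On $J_\tau$ the value $k_{e,s}$ is nondecreasing, since $V^e_{k,s}$ increases with $s$ and death is permanent. Consequently the children of $E'$ with string $\tau$ correspond one-to-one to the distinct values of $k_{e,s}$ on $J_\tau$.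

**Lemma 7 (one string for each dying index).** Let $E'$ be an environment of level $e-1$ and suppose $k_{e,s}$ takes infinitely many values on $J_\tau$. Then $d_e$ exists and $\tau=\lim_{s\to d_e}\sigma_{e,s}$.

*Proof.* The values are nondecreasing and infinitely many of them are finite. So $g(n)$, the least $s\in J_\tau$ with $n\le k_{e,s}<\infty$, is defined for every $n$. It is $\Sigma_1$-definable with parameter $\min E'$, since $s\in E'$ means $a_{e-1}(s)=\min E'$. By (F2), $t=\sup_ng(n)<\omega_1^{CK}$. Since $k_{e,g(n+1)}>n$ was the least possible choice,
$$\mu(V^e_{n,t})\ge\mu(V^e_{n,g(n+1)}\cap[\tau])>\eta_e2^{-|\tau|}\quad\text{for all }n.$$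
So $e$ is dead at $t$. But $k_{e,g(n)}<\infty$, so $e$ is alive at every $g(n)$. Hence $g(n)<t$ for all $n$, and the $g(n)$ are cofinal in $t$. Since death is permanent, $e$ is alive at all stages below $t$, so $d_e=t$. By convexity $[g(0),t)\subseteq J_\tau$, that is, $\sigma_{e,s}=\tau$ for all $s\in[g(0),d_e)$. $\square$

The limit in Lemma 7 does not mention $E'$. When it exists, we call it $\tau_e$.

**Step 3: final environments exist at all levels.** We show by induction that there are final environments $E_e$ of level $e$ with $E_e\subseteq E_{e-1}$, starting from $E_{-1}=\omega_1^{CK}$. Given $E_{e-1}$, Step 2 shows that $\sigma_{e,s}$ is eventually constant, say $\tau$, and $J_\tau$ is a final segment of the stages. On $J_\tau$ the value $k_{e,s}$ is nondecreasing. If it takes finitely many values, it is eventually constant. If it takes infinitely many, then by Lemma 7 $e$ dies at $d_e<\omega_1^{CK}$, and $k_{e,s}=\infty$ from then on. Either way $p_e(s)$ is eventually constant.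

Let $X=\bigcup_e\sigma_{E_e}$ and let $k_e$ be the value of $k_{e,s}$ on $E_e$.

**Step 4: $X\le_T\mathcal O$.** For each $n$ the bit $X_s(n)$ is eventually constant with value $X(n)$, because $n<|\sigma_{E_n}|$. The sets $\operatorname{ran}h$ and $\{(a,n,b):a\in\operatorname{ran}h,\ \exists s\ge h^{-1}(a)\,[X_s(n)\ne b]\}$ are $\Sigma_1$, hence $\Pi^1_1$, so $\mathcal O$ decides both. Given $n$, search for $a\in\operatorname{ran}h$ and $b\in\{0,1\}$ such that $(a,n,b)$ is not in the second set. The search succeeds, and then $X_s(n)=b$ for all $s\ge h^{-1}(a)$, so $b=X(n)$.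

## 9. The limit lies in $F$ and passes every null test

**Step 5: $X\in\mathrm{W2R}$.** Let $(U_n)$ be uniformly $\Pi^1_1$-open with $\mu(\bigcap_nU_n)=0$, and let $e$ be such that $V^e_k=\bigcap_{j\le k}U_j$ for all $k$. By Section 6, $e$ is alive at every stage, so $k_e<\infty$. Suppose $X\in\bigcap_nU_n$. Then $X\in V^e_{k_e}$, so there are $n$ and $s_0$ with $[X\upharpoonright_n]\subseteq V^e_{k_e,s}$ for all $s\ge s_0$. Take $e'>e$ with $|\sigma_{E_{e'}}|\ge n$, and $s\in E_{e'}$ with $s\ge s_0$. Since $E_{e'}\subseteq E_e$, we have $k_{e,s}=k_e$, and
$$[\sigma_{E_{e'}}]\subseteq[X\upharpoonright_n]\subseteq V^e_{k_e,s}\subseteq K_{e',s}.$$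
But $\sigma_{E_{e'}}=\sigma_{e',s}$ and $\mu(K_{e',s}\cap[\sigma_{e',s}])\le\delta_{e'}2^{-|\sigma_{e',s}|}<2^{-|\sigma_{e',s}|}$, a contradiction.

**Step 6: $X\in F$.** Repeat Step 5 with $K_0$ in place of $V^e_{k_e}$. If $X\in K_0$, then $[X\upharpoonright_n]\subseteq K_{0,s}\subseteq K_{e',s}$ for some $n$, all large $s$ and all $e'$, and the same contradiction arises.

## 10. Covers from inside an environment, and the compression of $X$

**Definition (cover from inside $E$).** For an environment $E$ of level $c\ge0$ and $m\in\omega$, let $D^E_m$ be the set of $\tau\in2^m$ such that for some environment $E'\subseteq E$ of some level $e>c$,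
$$\sigma_{E'}\subseteq\tau\quad\text{and}\quad|\sigma_{E'}|\le m<l(E').$$

So each $E'$ inside $E$ contributes all extensions of $\sigma_{E'}$ whose length lies strictly below that of the next string.

*Example.* In the running example of Section 8 let $E=\{s\}$ with $s<\omega$. There is exactly one environment $E'=\{s\}$ of each level $e\ge1$ inside it, and $D^E_m$, for $m\ge l(E)$, is the set of all extensions of length $m$ of a single string, the last $\sigma_{e,s}$ with $|\sigma_{e,s}|\le m$. As $m\to\infty$, $\mu([D^E_m])\to0$.

**Step 7: the covers are uniformly $\Pi^1_1$ in $i,m$.** For $i=\langle c,b\rangle$ let $D^{(i)}_m$ be the set of $\tau\in2^m$ for which there are a stage $s$ and an $e$ with $c<e<m$ such that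
$$a_e(s)=s,\qquad h(a_c(s))=b,\qquad\sigma_{e,s}\subseteq\tau,\qquad|\sigma_{e,s}|\le m<|\sigma_{e+1,s}|.$$
The first condition says that $s$ is the minimum of a level $e$ environment $E'$. The second says that $E'$ lies in the level $c$ environment of index $i$. Moreover $|\sigma_{e+1,s}|=l(E')$, and $|\sigma_{e,s}|\le m$ implies $e<m$. So $D^{(i(E))}_m=D^E_m$ for every environment $E$ of level $\ge0$, and $D^{(i)}_m=\emptyset$ if $i$ is not an index. The displayed conditions are $\omega_1^{CK}$-recursive, so the $D^{(i)}_m$ are uniformly $\Sigma_1$, hence uniformly $\Pi^1_1$.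

**Step 8: $X$ is covered from inside every $E_c$.** We claim: *if $c\ge0$ and $m\ge|\sigma_{E_{c+1}}|$, then $X\upharpoonright_m\in D^{E_c}_m$.* Since $|\sigma_{E_{e+1}}|=l(E_e)$, the intervals $[|\sigma_{E_e}|,l(E_e))$ for $e>c$ partition the integers from $|\sigma_{E_{c+1}}|$ on. So there is $e>c$ with $|\sigma_{E_e}|\le m<l(E_e)$, and $E'=E_e$ is a witness.

**Step 9: the covers are eventually small.** This is the heart of the proof.

**Lemma 8.** For every environment $E$ of level $c\ge0$, $\mu([D^E_m])<2^{-i(E)}$ for all but finitely many $m$.

*Proof.* Let $x\in\limsup_m[D^E_m]$, that is, $x\in[D^E_m]$ for infinitely many $m$. A single $E'$ serves as witness for only finitely many $m$, namely those with $|\sigma_{E'}|\le m<l(E')$. So $x\in[\sigma_{E'}]$ for infinitely many environments $E'\subseteq E$ of level $>c$. Let $T_x$ be the set of environments $E'\subseteq E$ of level $\ge c$ with $x\in[\sigma_{E'}]$. Strings of coarser environments are prefixes of strings of finer ones, so $T_x$ contains $E$ and, with $E'$, all environments between $E'$ and $E$. So $T_x$ is an infinite tree under the child relation.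

*Case A: some $E'\in T_x$, of level $e-1\ge c$, has infinitely many children in $T_x$.* The values of $\sigma_{e,s}$ on $E'$ are pairwise incompatible, and $x$ extends the strings of all these children, so they all have the same string $\tau$. By Step 2 they correspond to distinct values of $k_{e,s}$ on $J_\tau$, so infinitely many values occur. By Lemma 7, $d_e$ exists and $\tau=\tau_e$. Also, by (3),
$$|\tau|=l(E')\ge i(E)+e+2,$$
since $E\supseteq E'$ has level $c\in\{0,\dots,e-1\}$. Note that $e\ge c+1\ge1$.

*Case B: $T_x$ is finitely branching.* By König's lemma it has an infinite path, so $x$ lies in the countable set of Lemma 6.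

So $\limsup_m[D^E_m]$ is contained in a countable set together with those $[\tau_e]$, $e\ge1$, for which $\tau_e$ exists and $|\tau_e|\ge i(E)+e+2$. Hence
$$\mu\big(\limsup_m[D^E_m]\big)\le\sum_{e\ge1}2^{-i(E)-e-2}=2^{-i(E)-2}.$$
By the reverse Fatou inequality, $\limsup_m\mu([D^E_m])\le2^{-i(E)-2}<2^{-i(E)}$. $\square$

**Step 10: compression.** Fix $c\ge0$ and let $i=i(E_c)$. By Step 8 and Lemma 8, for all large $m$ we have $X\upharpoonright_m\in D^{(i)}_m$ and $|D^{(i)}_m|\le2^{m-i}$. Lemma 5, applied to the families of Step 7, gives
$$C(X\upharpoonright_m)\le m-i(E_c)+2\log_2(i(E_c)+1)+d\qquad\text{for all large }m,$$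
with $d$ independent of $c$ and $m$. The numbers $i(E_c)$, $c\in\omega$, are pairwise distinct, hence unbounded. So $m-C(X\upharpoonright_m)\to\infty$, and $X\notin\mathcal A$. This proves Theorem 1. $\blacksquare$

Compare this with the obstruction at the end of Section 5. Each family $(D^{(i)}_m)_m$ by itself only has measure eventually below the fixed number $2^{-i}$, so it is not a null test, and $X$ is allowed to be in $\mathrm{W2R}$. The compression comes from infinitely many families, those belonging to the final environments.

## 11. Theorem 2: incompressible prefixes inside a null test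

Now we want the opposite: $X\in\mathcal A$, captured by a test $U_e=\bigcup_s[\rho_{e,s}]$ with null intersection.

**First try.** To put $X$ in $\mathcal A$, choose at level $e$ a string $\tau$ that looks incompressible, and replace it when it turns out to be compressible. To keep the test small, do not put $[\tau]$ into $U_e$ but $[\rho]$ for a much longer $\rho\supseteq\tau$, say $|\rho|\ge3|\tau|$. Each $\tau$ is given up at most once for being compressible, and the total cost is at most $\sum_n2^n2^{-3n}<\infty$. The exact point where this stops: the next level needs new incompressible-looking strings above $\rho$, and the fact that $\tau$ looks incompressible gives no bound on the part of $[\rho]$ in which almost all prefixes are compressible. So we must also watch that part, and give up $\rho$ when it becomes too large there. Those changes are not paid for by $\tau$. The remedy is to make the strings $\rho$ given up for this second reason pairwise incompatible, so that a point $x$ meets at most one of them.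

**Notation.** For $m\ge1$ let $D_m=\{\tau\in2^m:C(\tau)<m-1\}$. By (1), $|D_m|<2^{m-1}$. The $D_m$ are uniformly $\Pi^1_1$, with approximations $D_{m,s}$. Let
$$L_s=\{x:x\upharpoonright_m\in D_{m,s}\text{ for all but finitely many }m\}.$$
It is increasing in $s$, and $\mu(L_s)\le\liminf_m\mu([D_{m,s}])\le\frac12$ by Fatou. Write $\mu(B|\rho)=2^{|\rho|}\mu(B\cap[\rho])$. The number $\mu(L_s|\rho)$ is $\sup_n\inf_N$ of the relative measures of the clopen sets $\bigcap_{n\le m\le N}[D_{m,s}]$, so by (F4) comparisons of it with rationals are decidable. Let $\delta_e=1-2^{-e-2}$ for $e\ge-1$, so $\delta_{-1}=\frac12$. (These $\delta_e$ are for this section only.)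

**Definition (pairs).** A *pair* is $\pi=(\tau,\rho)$ with $\tau\subseteq\rho$, $|\tau|\ge1$, $|\rho|\ge3|\tau|$. Pairs are ordered by $|\rho|$ first, then in some fixed computable way within each of the finite sets of pairs with the same $|\rho|$. The order type is $\omega$.

*Example.* The first eight pairs have $|\rho|=3$ and $|\tau|=1$, for example $(0,000)$. With $|\rho|=6$ there are $128$ pairs, since each of the $64$ strings $\rho$ has two prefixes of length $1$ or $2$.

**Construction.** Let $\sigma_{-1}$ be the empty string. We define $p_e(s)=\pi_{e,s}=(\tau_{e,s},\rho_{e,s})$ and $\sigma_{e,s}=\rho_{e,s}$. At stage $s$, given $\pi_{j,s}$ for $j<e$, let $E'$ be the level $e-1$ environment containing $s$ and let $\sigma=\sigma_{E'}$.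

For $r\in E'$, $r\le s$, say that $\pi=(\tau,\rho)$ is *$L$-abandoned at $r$* if $r>\min E'$, $\pi=\pi_{e,u}$ for all $u$ in a nonempty final segment of $E'\cap r$ (the stages of $E'$ below $r$), and $\mu(L_r|\rho)>\delta_e$. This depends only on values $\pi_{e,u}$ with $u<r$. A pair $(\tau,\rho)$ with $\sigma\subsetneq\tau$ is *admissible at $s$* if

* (a) $\tau\notin D_{|\tau|,s}$;
* (b) $\mu(L_s|\rho)\le\delta_e$;
* (c) $[\rho]\cap[\rho']=\emptyset$ for every $(\tau',\rho')<(\tau,\rho)$ that was $L$-abandoned at some $r\le s$, $r\in E'$.

Let $\pi_{e,s}$ be the least admissible pair.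

*Example.* Suppose that on an initial segment of $E'$ the pair $\pi$ is used, and at $r$ we find $\mu(L_r|\rho)>\delta_e$. Then $\pi$ is $L$-abandoned at $r$, it fails (b) at $r$ and from then on, and every larger pair used later in $E'$ must have its second coordinate incompatible with $\rho$.

**Step 1: monotonicity.** Within $E'$, admissibility can only be lost as $s$ grows, because $D_{|\tau|,s}$, $L_s$ and the set of $L$-abandoned pairs only increase. So $\pi_{e,s}$ is nondecreasing on $E'$, each pair is used on a convex subset of $E'$, and the children of $E'$ correspond one-to-one to the pairs used in $E'$.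

**Step 2: $L$-abandoned pairs are disjoint.** We claim that distinct pairs $L$-abandoned in $E'$ have disjoint $[\rho]$'s. Let $\pi'<\pi$ both be $L$-abandoned in $E'$, with $\pi'$ abandoned at $r'$. The pair $\pi'$ is used on a final segment of $E'\cap r'$, so by monotonicity the pairs used in $E'$ before $r'$ are $\le\pi'$. Hence $\pi$ is first used at a stage $\ge r'$. At that stage (c) applies and gives $[\rho]\cap[\rho']=\emptyset$.

**Step 3: an admissible pair exists.** Let $Z$ be the union of the $[\rho']$ over all pairs $L$-abandoned at some $r\le s$ in $E'$, and let $z=\mu(Z|\sigma)$. Note $Z\subseteq[\sigma]$. By (b) at level $e-1$, or by $\mu(L_s)\le\frac12=\delta_{-1}$ if $e=0$, we have $\mu(L_s|\sigma)\le\delta_{e-1}$. Each $[\rho']$ in $Z$ satisfies $\mu(L_s\cap[\rho'])>\delta_e\mu([\rho'])$, because $L_s\supseteq L_r$. By Step 2 distinct sets $[\rho']$ here are disjoint, so $\mu(L_s\cap Z|\sigma)\ge\delta_ez$. Hence $z\le\delta_{e-1}/\delta_e$, and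
$$\mu(L_s\cup Z|\sigma)\le z+(\delta_{e-1}-\delta_ez)=\delta_{e-1}+z(1-\delta_e)\le\delta_{e-1}+\frac{\delta_{e-1}}{\delta_e}(1-\delta_e)=\frac{\delta_{e-1}}{\delta_e}<1.$$
So $[\sigma]\setminus(L_s\cup Z)$ has positive measure, and by the Lebesgue density theorem it contains an $x$ at which $L_s$ has density $0$. As $x\notin L_s$, choose $m>|\sigma|$ with $\tau:=x\upharpoonright_m\notin D_{m,s}$. Then choose $n\ge3m$ such that $\rho:=x\upharpoonright_n$ satisfies (b). Then $(\tau,\rho)$ is a pair with $\sigma\subsetneq\tau$ that satisfies (a) and (b). For (c), suppose $(\tau',\rho')<(\tau,\rho)$ was $L$-abandoned and $[\rho']\cap[\rho]\ne\emptyset$. Since $|\rho'|\le|\rho|$, we get $\rho'\subseteq\rho$, and $\rho$ is a prefix of $x$, so $x\in Z$, a contradiction.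

So $\pi_{e,s}$ is always defined, the strings $\sigma_{e,s}$ are strictly increasing in $e$, and by Section 7 the construction is $\omega_1^{CK}$-recursive.

**Step 4: final environments.** Let $E'$ be final of level $e-1$ and suppose $\pi_{e,s}$ is not eventually constant on $E'$. Being nondecreasing in an order of type $\omega$, it takes values of arbitrarily large position. Let $g(n)$ be the least $s\in E'$ at which $\pi_{e,s}$ has position $\ge n$. Then $g$ is total and $\Sigma_1$-definable with parameter $\min E'$, so by (F2) it is bounded by some stage $t$, which we may take in $E'$ since $E'$ is final. By monotonicity $\pi_{e,t}$ has position $\ge n$ for all $n$, a contradiction. So by induction there are final environments $E_e\subseteq E_{e-1}$ at all levels, with pairs $(\tau_e,\rho_e)$. Let $X=\bigcup_e\rho_e$.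

**Step 5: $X\in\mathcal A$.** For all $s\in E_e$ we have $\tau_e\notin D_{|\tau_e|,s}$ by (a), and $E_e$ is cofinal in $\omega_1^{CK}$. So $\tau_e\notin D_{|\tau_e|}$, that is, $C(X\upharpoonright_{|\tau_e|})\ge|\tau_e|-1$. Since $\tau_e$ properly extends $\rho_{e-1}$, $|\tau_e|\to\infty$. So $X\in\mathcal A$, with $c=1$.

**Step 6: the test, and the tree of a point in it.** Let $U_e=\bigcup_s[\rho_{e,s}]$. This is uniformly $\Pi^1_1$-open and $X\in\bigcap_eU_e$. We show $\mu(\bigcap_eU_e)=0$, which gives $X\notin\mathrm{W2R}$.

Let $x\in\bigcap_eU_e$. The set $T_x$ of all environments $E$ with $x\in[\sigma_E]$ is a tree under the child relation, and it has nodes on every level. If it is finitely branching, then by König's lemma it has an infinite path, and $x$ lies in the countable set of Lemma 6. Otherwise some $E'$ of some level $e-1$ has infinitely many children in $T_x$, so by Step 1, $x\in[\rho]$ for infinitely many pairs $(\tau,\rho)$ used in $E'$. By Step 2 at most one of these is $L$-abandoned in $E'$, and at most one is used on a final segment of $E'$. It remains to handle the other ones.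

**Step 7: all other pairs are given up because $\tau$ is compressible.** Let $\pi=(\tau,\rho)$ be used in $E'$, neither $L$-abandoned in $E'$ nor used on a final segment of $E'$. Let $J$ be the convex set of stages in $E'$ at which $\pi$ is used, and $r=\sup\{u+1:u\in J\}$. Since $J$ is not a final segment of $E'$, some stage of $E'$ lies above all of $J$, so $r\in E'$. Also $r>\min E'$, $J$ is a nonempty final segment of $E'\cap r$, and $r\notin J$, so $\pi_{e,r}\ne\pi$. We check the three conditions for $\pi$ at $r$.

* $\pi$ is inadmissible at $r$: all pairs $<\pi$ were inadmissible at stages in $J$ and remain so, hence if $\pi$ were admissible at $r$ it would be the least admissible pair and be used at $r$.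
* (b) holds at $r$: otherwise $\mu(L_r|\rho)>\delta_e$, and $\pi$ would be $L$-abandoned at $r$.
* (c) holds at $r$: the only pair that could be $L$-abandoned at $r$ is $\pi$ itself, which does not count in (c) for $\pi$. Any pair $L$-abandoned at some $r'<r$ was taken into account by (c) at the stages $u\in J$ with $u\ge r'$, and such stages exist.

Hence (a) fails: $\tau\in D_{|\tau|,r}$. So no pair with first coordinate $\tau$ is used in $E'$ at or after $r$. If two such pairs $\pi<\pi'$ had the same first coordinate, then by monotonicity $\pi'$ would be used only at stages at or after the stage $r$ belonging to $\pi$, which is impossible. So these pairs have distinct first coordinates.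

**Step 8: the measure.** By Step 7 the sum of $\mu([\rho])$ over the pairs of Step 7 used in a given $E'$ is at most
$$\sum_{\tau,\,|\tau|\ge1}2^{-3|\tau|}=\sum_{n\ge1}2^n2^{-3n}<\infty.$$
By the Borel–Cantelli lemma the set of $x$ that lie in infinitely many of these $[\rho]$ is null. There are countably many $E'$. So $\bigcap_eU_e$ is contained in the union of a countable set and countably many null sets, and $\mu(\bigcap_eU_e)=0$. Hence $X\in\mathcal A\setminus\mathrm{W2R}$, which proves Theorem 2. $\blacksquare$
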